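\title{Purely unrectifiable analytic sets are uniformly purely unrectifiable}

\begin{abstract}
A set $E\subset\mathbb R^d$ is purely unrectifiable if it meets every curve of class $\mathcal C^1$ in a set of length zero. It is uniformly purely unrectifiable if, for every cone and every $\varepsilon>0$, a single open set containing $E$ meets all curves of length at most one directed in that cone in length at most $\varepsilon$. We prove that the two notions agree for analytic sets, in particular for Borel sets and for $G_\delta$ sets, in every dimension $d\ge2$. The proof builds, inside an analytic set that is not null for a cone, a Lipschitz graph over a compact set of positive measure whose slopes lie in a slightly larger cone. It rests on a density lemma, on an energy argument that reduces a cone to finitely many thin cones, and on a covering lemma that uses finitely many scales. Two examples show that the enlargement cannot be dropped when only one direction is allowed and that, under the continuum hypothesis, analyticity cannot be dropped.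
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $d\ge2$, $\mathcal H^1$ is one-dimensional Hausdorff measure, defined as an outer measure on all subsets of $\mathbb R^d$, and $|S|$ is the Lebesgue measure of a set $S\subset\mathbb R$. We use freely that $\mathcal H^1$ is Lebesgue outer measure on $\mathbb R$ and that a $\lambda$-Lipschitz map multiplies $\mathcal H^1$ by at most $\lambda$.

A set $E\subset\mathbb R^d$ is \emph{purely unrectifiable} if $\mathcal H^1(E\cap S)=0$ for every curve $S$ of class $\mathcal C^1$. To define a uniform version of this property, fix a unit vector $e\in\mathbb R^d$ and an angle $0<\alpha<\pi/2$, and let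
\[
C=C(e,\alpha)=\{x\in\mathbb R^d:\ x\cdot e\ge|x|\cos\alpha\}
\]
be the closed convex cone with axis $e$ and amplitude $\alpha$. A \emph{$C$-curve} is a map $\gamma:[0,1]\to\mathbb R^d$ with Lipschitz constant at most $1$ and $\gamma'(s)\in C$ for almost every $s$; we write $\Gamma(C)$ for the class of $C$-curves. The set $E$ is \emph{$C$-null} if for every $\varepsilon>0$ there is an open set $A\supseteq E$ with
\[
\mathcal H^1\bigl(A\cap\gamma([0,1])\bigr)\le\varepsilon\qquad\text{for every }\gamma\in\Gamma(C),
\]
and $E$ is \emph{uniformly purely unrectifiable} if it is $C$-null for every such cone $C$.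

The two definitions differ in the order of two quantifiers. Fix one Lipschitz curve with image $S$, and suppose that $\mathcal H^1(E\cap S)=0$. The restriction of $\mathcal H^1$ to $S$ is a finite Borel measure, so by outer regularity some open $A_0\supseteq E\cap S$ has $\mathcal H^1(A_0\cap S)\le\varepsilon$, and $A=A_0\cup(\mathbb R^d\setminus S)$ is an open set containing $E$ with the same property. Thus pure unrectifiability provides, for each curve, an open set that is small on that curve; uniform pure unrectifiability asks for one open set that is small on all curves of a cone at once. The cone is what keeps the uniform notion from being void: a simple curve of length one can be wound up inside any ball, so with no restriction on $\gamma'$ only the empty set would qualify.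

Every uniformly purely unrectifiable set is purely unrectifiable, and the converse holds for compact sets. These facts are stated in \cite{source}, where it is asked whether the converse holds for Borel sets, or at least for $G_\delta$ sets, that is, countable intersections of open sets.

The simplest cases point in both directions. For compact $E$ the quantifiers can be exchanged by a compactness argument, recalled in Proposition~\ref{prop:compact}. For arbitrary sets the exchange fails if one assumes the continuum hypothesis (Proposition~\ref{prop:CH}). And if the cone degenerates to a ray, so that the test curves are segments parallel to $e$, a diagonal argument produces a $G_\delta$ set that meets every such line in at most one point while every open set containing it occupies more than half a unit of some line (Proposition~\ref{prop:chi}). One might expect a similar diagonal construction to defeat true cones as well. It does not: a curve that may bend slightly can chase the points of $E$ from one scale to the next, and this freedom is enough.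

Let $\mathbb N^{\mathbb N}$ be the space of sequences of natural numbers with the product topology, in which $\sigma_m\to\sigma$ means that each coordinate of $\sigma_m$ eventually equals that of $\sigma$. A set $E\subset\mathbb R^d$ is \emph{analytic} (or \emph{Suslin}) if it is empty or the image of a continuous map $\mathbb N^{\mathbb N}\to\mathbb R^d$. Every Borel subset of $\mathbb R^d$ is analytic.

\begin{theorem}\label{thm:main}
Let $d\ge2$. Every purely unrectifiable analytic set $E\subset\mathbb R^d$ is uniformly purely unrectifiable. In particular, every purely unrectifiable Borel set and every purely unrectifiable $G_\delta$ set is uniformly purely unrectifiable.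
\end{theorem}

The proof works with one axis at a time and loses only an arbitrarily small amount of amplitude.

\begin{theorem}\label{thm:cone}
Let $E\subset\mathbb R^d$ be analytic, let $e$ be a unit vector and let $0<\alpha<\beta<\pi/2$. If $\mathcal H^1(E\cap\gamma([0,1]))=0$ for all $\gamma\in\Gamma(C(e,\beta))$, then $E$ is $C(e,\alpha)$-null. Consequently, for each $\beta\in(0,\pi/2)$, the set $E$ is $C(e,\alpha)$-null for all $\alpha<\beta$ if and only if $\mathcal H^1(E\cap\gamma([0,1]))=0$ for all $\gamma\in\bigcup_{\alpha<\beta}\Gamma(C(e,\alpha))$.
\end{theorem}

We do not decide whether $\beta=\alpha$ is admissible in the first statement.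

Section~\ref{sec:paths} replaces curves by graphs of Lipschitz functions and reduces both theorems to Theorem~\ref{thm:graph}. Section~\ref{sec:model} carries out the construction by hand on an explicit $G_\delta$ set and isolates what the general case must supply. This is done in Sections~\ref{sec:fat}, \ref{sec:narrow} and~\ref{sec:cover}, and Section~\ref{sec:tree} assembles the proof. Section~\ref{sec:limits} contains the two counterexamples.

\section{Paths with slopes in a convex set}\label{sec:paths}

Let $n=d-1\ge1$. After a rotation, $e$ is the first coordinate vector, and we write points as $x=(t_x,z_x)\in\mathbb R\times\mathbb R^n$, thinking of $t$ as time. We denote by $B(x,r)$ and $\bar B(x,r)$ the open and closed balls. A curve directed in $C(e,\alpha)$ is a graph over the time axis whose slopes lie in a ball of $\mathbb R^n$. Since the proof will cut this ball into small convex pieces, we allow general convex sets of slopes from the start.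

A \emph{slope set} is a nonempty compact convex set $V\subset\mathbb R^n$. A \emph{$V$-path} is a map $g:\mathbb R\to\mathbb R^n$ with
\[
\frac{g(t)-g(s)}{t-s}\in V\qquad\text{for all }s<t,
\]
and we put $\hat g(t)=(t,g(t))$. If $V\subset\bar B(0,L)$, then a $V$-path $g$ is $L$-Lipschitz, $\hat g$ is $(L+1)$-Lipschitz, $g'\in V$ almost everywhere, and $g(t)-g(s)=\int_s^tg'$. The difference of two $V$-paths is Lipschitz with constant $\operatorname{diam}V$.

\begin{lemma}[Extension]\label{lem:ext}
Let $F\subset\mathbb R$ be nonempty and let $g:F\to\mathbb R^n$ have all its difference quotients in $V$. Extend $g$ by continuity to $\bar F$, affinely across each bounded component of $\mathbb R\setminus\bar F$, and with a constant slope taken from $V$ on the unbounded components. The result is a $V$-path.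
\end{lemma}

\begin{proof}
The map $g$ is Lipschitz and $V$ is closed, so we may assume that $F$ is closed. On the closure of each component of $\mathbb R\setminus F$ the extension is affine with slope in $V$. Let $s<t$. If $[s,t]$ misses $F$, it lies in one component. Otherwise let $s'$ and $t'$ be the first and last points of $F$ in $[s,t]$. The difference quotient over $[s,t]$ is a convex combination of the quotients over those of the intervals $[s,s']$, $[s',t']$, $[t',t]$ that are nondegenerate, and each of these quotients lies in $V$.
\end{proof}

For an open set $A\subset\mathbb R^d$, the longest time that a $V$-path can spend in $A$ is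
\[
\varphi_V(A)=\sup\bigl\{|\hat g^{-1}(A)|:\ g\text{ a $V$-path}\bigr\}.
\]
A set $E$ is \emph{$V$-null} if for every $\varepsilon>0$ there is an open $A\supseteq E$ with $\varphi_V(A)\le\varepsilon$. If $A$ is bounded, then $\varphi_V(A)\le\operatorname{diam}A<\infty$, because $\hat g^{-1}(A)$ lies in the projection of $A$ to the time axis. The function $\varphi_V$ is monotone and satisfies $\varphi_V(\bigcup_kA_k)\le\sum_k\varphi_V(A_k)$. Hence subsets and countable unions of $V$-null sets are $V$-null.

\begin{lemma}\label{lem:cone}
Let $C=C(e,\alpha)$, $L=\tan\alpha$ and $V=\bar B(0,L)\subset\mathbb R^n$.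
\begin{enumerate}
\item[(a)] The image of every $C$-curve is contained in the graph of a $V$-path.
\item[(b)] The graph of a $V$-path over a compact interval of length at most $\cos\alpha$ is the image of a $C$-curve.
\item[(c)] A set $E$ is $C$-null if and only if it is $V$-null.
\end{enumerate}
\end{lemma}

\begin{proof}
The inequality $t\ge\cos\alpha\,\sqrt{t^2+|z|^2}$ means that $t\ge0$ and $|z|\le Lt$, so $C=\{(t,z):t\ge0,\ |z|\le Lt\}$.

(a) For $s<s'$ the increment $\gamma(s')-\gamma(s)=\int_s^{s'}\gamma'$ lies in $C$, because $C$ is an intersection of closed half-spaces with $0$ on their boundary. So any two points $(t,z)$, $(t',z')$ of the image satisfy $|z-z'|\le L|t-t'|$. The image is therefore the graph of an $L$-Lipschitz function, which extends to a $V$-path by Lemma~\ref{lem:ext}.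

(b) For the interval $[a,a+\ell]$ take $\gamma(s)=\hat g(a+s\ell)$. Its derivative $\ell\,(1,g')$ lies in $C$ and has norm at most $\ell\sqrt{1+L^2}=\ell/\cos\alpha\le1$.

(c) If $\gamma$ is a $C$-curve and $g$ is as in (a), then $\mathcal H^1(A\cap\gamma([0,1]))\le(L+1)|\hat g^{-1}(A)|\le(L+1)\varphi_V(A)$. So $V$-null sets are $C$-null. Conversely, let $E$ be $C$-null and fix $k\in\mathbb N$. Cover $[-k,k]$ by $N_k$ intervals of length $\cos\alpha$. Given $\varepsilon>0$, take an open $A_0\supseteq E$ that meets every $C$-curve in length at most $\varepsilon$, and put $A=A_0\cap B(0,k)$. By (b), and since projection to the time axis is $1$-Lipschitz, a $V$-path spends time at most $\varepsilon$ in $A$ during each of the $N_k$ intervals. Thus $\varphi_V(A)\le N_k\varepsilon$, so $E\cap B(0,k)$ is $V$-null, and $E$ is the union of these sets.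
\end{proof}

The core of the paper is the following statement.

\begin{theorem}\label{thm:graph}
Let $V\subset\mathbb R^n$ be nonempty, compact and convex, let $E\subset\mathbb R^d$ be analytic and not $V$-null, and let $0<\chi\le1$. Then there are a compact set $T\subset\mathbb R$ with $|T|>0$ and a $(V+\bar B(0,\chi))$-path $g$ with $(t,g(t))\in E$ for all $t\in T$.
\end{theorem}

To deduce Theorem~\ref{thm:main} we must trade the Lipschitz graph for one of class $\mathcal C^1$.

\begin{lemma}\label{lem:C1}
Let $g:\mathbb R\to\mathbb R^n$ be Lipschitz and let $T\subset\mathbb R$ be compact with $|T|>0$. There are a compact $K\subset T$ with $|K|>0$ and a map $\tilde g:\mathbb R\to\mathbb R^n$ of class $\mathcal C^1$ with $\tilde g=g$ on $K$.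
\end{lemma}

\begin{proof}
The map $g$ is differentiable almost everywhere, and the measurable functions
\[
\omega_j(t)=\sup_{0<|h|\le1/j}\Bigl|\frac{g(t+h)-g(t)}h-g'(t)\Bigr|
\]
tend to $0$ wherever $g'(t)$ exists. By Lusin's theorem $g'$ is continuous when restricted to a suitable compact subset of $T$ of nearly full measure, and by Egorov's theorem $\omega_j\to0$ uniformly on such a subset. So there is a compact $K\subset T$ with $|K|>0$ on which $g'$ exists, $g'|_K$ is continuous and $\omega_j\to0$ uniformly.

We construct the derivative $u$ of $\tilde g$. Let $u_0$ equal $g'$ on $K$, be affine across the bounded gaps of $K$ and constant on the two unbounded gaps. It is continuous: at $t_0\in K$, either $t_0$ is the left endpoint of a gap, or there are points $s\in K$ with $s\downarrow t_0$, and on $[t_0,s]$ the values of $u_0$ are convex combinations of values of $g'$ on $K\cap[t_0,s]$; the argument from the left is the mirror image. On a bounded gap $(a,b)$ the integral of $u_0$ need not be $g(b)-g(a)$. We correct it by adding the function that vanishes at $a$ and $b$, is affine on each half of $[a,b]$, and takes at the midpoint the value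
\[
H_{a,b}=2\Bigl(\frac{g(b)-g(a)}{b-a}-\frac{g'(a)+g'(b)}2\Bigr).
\]
This tent has integral $\frac12(b-a)H_{a,b}$, so the corrected function $u$ satisfies $\int_a^bu=g(b)-g(a)=\int_a^bg'$. If $b-a\le1/j$, then $|H_{a,b}|\le\omega_j(a)+\omega_j(b)\le2\sup_K\omega_j$. Only finitely many bounded gaps are longer than $1/j$, so the series of tents converges uniformly and $u$ is continuous.

Let $\tilde g$ be the primitive of $u$ that equals $g$ at $\min K$. For $t\in K$ the interval $[\min K,t]$ is the union of a part of $K$, where $u=g'$, and of countably many gaps, over each of which $u-g'$ has integral zero. Hence $\tilde g(t)-g(t)=\int_{\min K}^t(u-g')=0$.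
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:graph}]
Suppose that the analytic set $E$ is not $C(e,\alpha)$-null. By Lemma~\ref{lem:cone}(c) it is not $V$-null for $V=\bar B(0,\tan\alpha)$. Theorem~\ref{thm:graph} gives $T$ and $g$, and Lemma~\ref{lem:C1} gives $K$ and $\tilde g$. The graph $S$ of $\tilde g$ over a compact interval containing $K$ is a curve of class $\mathcal C^1$ (embedded, with nonvanishing tangent), and the projection of $E\cap S$ to the time axis contains $K$. Hence $\mathcal H^1(E\cap S)\ge|K|>0$, and $E$ is not purely unrectifiable.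
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cone} from Theorem~\ref{thm:graph}]
Suppose that $E$ is not $C(e,\alpha)$-null. Apply Theorem~\ref{thm:graph} with $V=\bar B(0,\tan\alpha)$ and with $\chi\le1$ so small that $\tan\alpha+\chi\le\tan\beta$. Then $g$ is a $\bar B(0,\tan\beta)$-path. Cover $T$ by finitely many compact intervals of length $\cos\beta$; one of them, $J$, has $|T\cap J|>0$. By Lemma~\ref{lem:cone}(b) the graph of $g$ over $J$ is the image of a $C(e,\beta)$-curve, and it meets $E$ in length at least $|T\cap J|$. This proves the first statement. In the equivalence, a $C(e,\alpha)$-null set meets each $C(e,\alpha)$-curve in length at most $\varepsilon$ for every $\varepsilon$, which gives ``only if''. For ``if'', given $\alpha<\beta$, apply the first statement to $\alpha$ and some $\beta'\in(\alpha,\beta)$.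
\end{proof}

We end the section with two elementary tools. For a bounded open set $A$ let $d_A(x)=\operatorname{dist}(x,\mathbb R^d\setminus A)$. This function is $1$-Lipschitz, bounded and positive exactly on $A$, and $\{d_A\ge c\}$ is a compact subset of $A$ for each $c>0$. The first tool lets us impose countably many different open conditions, each in its own region.

\begin{lemma}[Patching]\label{lem:patch}
Let $A\subset\mathbb R^d$ be open, let $D_i$ be closed sets such that every point of $A$ has a neighborhood meeting only finitely many of them, and let $G_i$ be open sets. Then $A^*=A\setminus\bigcup_i(D_i\setminus G_i)$ is open, $A^*\cap D_i\subset G_i$ for each $i$, and $A^*\supseteq A\cap\bigcap_iG_i$.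
\end{lemma}

\begin{proof}
Near each point of $A$ the removed set is a finite union of the closed sets $D_i\setminus G_i$. The two inclusions restate the definition of $A^*$.
\end{proof}

\begin{lemma}[Vitali]\label{lem:vitali}
A finite family of bounded intervals has a disjoint subfamily whose total length is at least one third of the measure of the union of the family.
\end{lemma}

\begin{proof}
Go through the intervals in order of non-increasing length and keep an interval if it is disjoint from those already kept. A discarded interval meets a kept interval $J$ that is at least as long, so it lies in $3J$, the closed interval with the same center as $J$ and three times its length.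
\end{proof}

\section{The compact case and a model construction}\label{sec:model}

For compact sets Theorem~\ref{thm:graph} holds without enlarging $V$.

\begin{proposition}\label{prop:compact}
If $E$ is compact and not $V$-null, then $|\hat g^{-1}(E)|>0$ for some $V$-path $g$.
\end{proposition}

\begin{proof}
There is $\varepsilon>0$ with $\varphi_V(A)>\varepsilon$ for all open $A\supseteq E$. Let $A_j=\{x:\operatorname{dist}(x,E)<1/j\}$ and choose $V$-paths $g_j$ such that $S_j=\hat g_j^{-1}(A_j)$ has measure greater than $\varepsilon$. The $g_j$ have a common Lipschitz constant and their graphs meet the bounded set $A_1$, so by the Arzel\`a--Ascoli theorem a subsequence converges locally uniformly to a $V$-path $g$. The sets $S_j$ lie in one bounded interval, so the set $S$ of times that belong to $S_j$ for infinitely many $j$ of the subsequence has $|S|\ge\varepsilon$. For $t\in S$ we have $\operatorname{dist}(\hat g(t),E)=0$, and $E$ is closed.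
\end{proof}

For a $G_\delta$ set $E=\bigcap_kU_k$ the same argument only puts the limit path in $\bar E$. The paths $g_k$ that spend much time in $U_k$ are unrelated to each other, and their limit forgets all the $U_k$. The remedy is to choose the paths successively, each as a local modification of the previous one at a much smaller scale. The following example shows the mechanism in the plane.

\begin{example}[A brick wall]\label{ex:brick}
Let $d=2$ and $0<\chi\le1$. For $k\ge1$ put $r_k=2^{-k}$, $h_k=16^{-k}\chi$, $w_k=h_k/8$ and $\delta_k=2^{-k-2}$. The \emph{columns} of generation $k$ are the intervals $(ir_k,(i+1)r_k)$, $i\in\mathbb Z$. Over the $i$-th column place open horizontal \emph{bricks} of half-thickness $w_k$, centered at the heights $h_k(j+i/2)$, $j\in\mathbb Z$. Let $U_k$ be the union of all bricks of generation $k$, and let $E=\bigcap_kU_k$, a $G_\delta$ set.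

Horizontal lines see almost nothing of $E$. The bricks over even columns are centered on $h_k\mathbb Z$, those over odd columns on $h_k(\mathbb Z+\frac12)$, and $2w_k<h_k/2$. So a horizontal line meets $U_k$ only over columns of one parity, which prescribes the $k$-th binary digit of $t$, and it spends time at most $2^{-k}$ in $U_1\cap\dots\cap U_k$ over each unit interval $(j,j+1)$. Thus $E$ is $\{0\}$-null.

Nevertheless $E$ contains a $\chi$-Lipschitz graph over a set of measure at least $\frac12$. Let $T$ be the set of $t\in[0,1]$ with $\operatorname{dist}(t,r_k\mathbb Z)\ge\delta_kr_k$ for all $k\ge1$: we discard a \emph{margin} of relative size $\delta_k$ at both ends of each column. Then $T$ is compact and $|T|\ge1-\sum_k2\delta_k=\frac12$. For $t\in T$ put $z_0(t)=0$ and let $z_k(t)$ be the center height nearest to $z_{k-1}(t)$ among the bricks over the column of generation $k$ that contains $t$, ties being broken upward. By induction $z_k(t)$ depends only on that column, and $|z_k-z_{k-1}|\le h_k/2$. So $G=\lim_kz_k$ exists on $T$ and $|G-z_{k-1}|\le\sum_{l\ge k}h_l/2\le h_k$.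

First, $|G(t)-z_k(t)|\le h_{k+1}<w_k$, so $(t,G(t))\in U_k$ for all $k$, and the graph of $G$ lies in $E$. Second, let $s<t$ be in $T$ and let $k\ge1$ be the first generation that puts them in different columns. Then $z_{k-1}(s)=z_{k-1}(t)$, so $|G(t)-G(s)|\le2h_k$, while the two margins between them give $t-s\ge2\delta_kr_k$. The slope is at most $h_k/(\delta_kr_k)=4^{1-k}\chi\le\chi$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.25,yscale=1.2]
\foreach \x in {0,4} \foreach \y in {0,1,2}
  \fill[gray!35] (\x,\y-0.07) rectangle (\x+2,\y+0.07);
\foreach \x in {2,6} \foreach \y in {0.5,1.5}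
  \fill[gray!35] (\x,\y-0.07) rectangle (\x+2,\y+0.07);
\foreach \x in {0,2,4,6,8} \draw[gray] (\x,-0.25) -- (\x,2.25);
\draw[dashed] (0,0.8) -- (8,0.8) node[right] {$z_{k-1}$};
\foreach \x in {0,4} \draw[very thick] (\x+0.3,1) -- (\x+1.7,1);
\foreach \x in {2,6} \draw[very thick] (\x+0.3,0.5) -- (\x+1.7,0.5);
\draw[dotted,thick] (1.7,1) -- (2.3,0.5) (3.7,0.5) -- (4.3,1) (5.7,1) -- (6.3,0.5);
\draw[<->] (0,-0.4) -- node[below] {$r_k$} (2,-0.4);
\draw[<->] (-0.25,1) -- node[left] {$h_k$} (-0.25,2);
\end{tikzpicture}
\caption{One generation of the brick wall. Gray rectangles are the bricks over four columns of width $r_k$, spaced $h_k$ apart and offset by $h_k/2$ from one column to the next. The old path (dashed) is replaced over each column by the center line of the nearest brick (thick), except on short margins at the ends of the column, which are used to pass from one brick to the next (dotted).}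
\label{fig:brick}
\end{figure}

The example, pictured in Figure~\ref{fig:brick}, shows the balance on which the proof rests. The margins must satisfy $\sum_k\delta_k<\infty$ so that $T$ keeps positive measure. The new path may differ from the old one by a small multiple $\kappa_kr_k$ of the scale, and crossing a margin then costs a slope of order $\kappa_k/\delta_k$, which must stay below $\chi$. Four things were given for free, and a general set $E$ that is not $V$-null has to be shown to provide them.

\begin{enumerate}
\item \emph{Local paths.} Near the old path there were, at a small scale $r$, new paths within $\kappa r$ of it that stayed in $U_k$ almost all the time. Lemma~\ref{lem:fat} provides such paths around all points of $E$ outside a $V$-null set.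
\item \emph{Equal slopes.} Old and new paths were all horizontal, so closeness at one time meant closeness over the whole column. Two $V$-paths that agree at the center of an interval of radius $r$ may differ by $r\operatorname{diam}V$ at its ends. For instance, let the old path be $0$ and let the new path on each of two adjacent intervals of radius $r$ be $L(t-\tau)$, with $\tau$ the center. Joining the two across margins of length $\delta r$ requires slope $-L(1-\delta)/\delta$, which is unbounded as $\delta\to0$. So at generation $k$ the slope set must have diameter much smaller than $\delta_k$. Lemma~\ref{lem:narrow} shows that this costs nothing.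
\item \emph{Tiling.} The columns tiled the time axis. Lemma~\ref{lem:cover} selects disjoint intervals that fill almost all the available time.
\item \emph{Convergence into $E$.} The inequality $h_{k+1}<w_k$ kept the limit inside $U_k$. For an analytic set this role is played by the continuity of the map $\mathbb N^{\mathbb N}\to E$, in the last step of Section~\ref{sec:tree}.
\end{enumerate}

In Sections~\ref{sec:fat} and \ref{sec:narrow}, $V$ is a slope set contained in $\bar B(0,L)$, and $E$ is an arbitrary subset of $\mathbb R^d$.

\section{Fat points}\label{sec:fat}

\begin{definition}\label{def:fat}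
Let $0<\delta<1$ and $0<\kappa\le1$. The set $E$ is \emph{$(V,\delta,\kappa)$-fat at $(x,r)$}, where $x\in\mathbb R^d$ and $r>0$, if for every open $A\supseteq E$ there is a $V$-path $g$ with
\[
|g(t_x)-z_x|\le\kappa r\qquad\text{and}\qquad\bigl|\hat g^{-1}(A)\cap[t_x-r,t_x+r]\bigr|>2(1-\delta)r .
\]
A point $x$ is a \emph{$(V,\delta,\kappa)$-fat point} of $E$ if $E$ is $(V,\delta,\kappa)$-fat at $(x,r)$ for arbitrarily small $r>0$.
\end{definition}

The next lemma plays the part of the Lebesgue density theorem for $\varphi_V$. The path is only required to pass near $x$, not through it; Remark~\ref{rem:limits} shows that the lemma fails for $\kappa=0$.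

\begin{lemma}\label{lem:fat}
The set $N$ of points of $E$ that are not $(V,\delta,\kappa)$-fat points of $E$ is $V$-null.
\end{lemma}

\begin{proof}
For $k\in\mathbb N$ let $N_k$ be the set of $x\in E$ with $|x|<k$ such that $E$ is not fat at $(x,r)$ for any $r<1/k$. Since $N=\bigcup_kN_k$, it suffices to treat one nonempty $N_k$. We claim that \emph{for every bounded open $A\supseteq N_k$ there is an open $A'$ with $N_k\subseteq A'\subseteq A$ and $\varphi_V(A')\le\theta\varphi_V(A)$, where $\theta=3/(3+\delta)<1$.} Iterating the claim from $A=B(0,k)$ gives open sets containing $N_k$ whose $\varphi_V$ tends to $0$.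

Failure of fatness at $(x,r)$ provides an open set $G\supseteq E$ that every $V$-path passing within $\kappa r$ of $x$ avoids for a fraction $\delta$ of the time interval of radius $r$. We want a set $A'$ that lies in such a $G$ near each $x\in N_k$, at a scale so small that the avoided time is still spent in $A$. There may be uncountably many points $x$, and an infinite intersection of open sets need not be open. So we use a locally finite net of points; the tolerance $\kappa r$ is what lets one net point serve all paths through a neighborhood.

\emph{The net.} Let $R=L+3$, $\kappa'=\kappa/(4(L+2))\le\frac18$ and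
\[
s(x)=\min\Bigl\{\frac1{2k},\ \frac{d_A(x)}{2R}\Bigr\},
\]
a $\frac16$-Lipschitz function, positive on $A$. By Zorn's lemma there is a maximal set $X\subset N_k$ with $|x-y|\ge\kappa'\max\{s(x),s(y)\}$ for distinct $x,y\in X$. On each compact set $\{d_A\ge c\}$ the function $s$ is bounded below, so $X$ has finitely many points there. Write $X=\{x_i\}$, $x_i=(t_i,z_i)$, $s_i=s(x_i)$.

The small balls $B(x_i,2\kappa's_i)$ cover $N_k$. Indeed, by maximality each $x\in N_k$ has $|x-x_i|<\kappa'\max\{s(x),s_i\}$ for some $i$. If the maximum is $s(x)$, then $s(x)\le s_i+\frac16\kappa's(x)$, so $s(x)\le2s_i$.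

The large balls $D_i=\bar B(x_i,Rs_i)$ lie in $A$, because $Rs_i\le d_A(x_i)/2$. They are locally finite in $A$. Indeed, $y\in D_i$ implies $d_A(y)\le\frac32d_A(x_i)$. So if $D_i$ meets $B(y_0,d_A(y_0)/2)$, where $d_A\ge d_A(y_0)/2$, then $d_A(x_i)\ge d_A(y_0)/3$, which holds for finitely many $i$.

\emph{The set $A'$.} Let $I_i=[t_i-s_i,t_i+s_i]$. Since $s_i<1/k$, there is an open $G_i\supseteq E$ with
\begin{equation}\label{eq:notfat}
|\hat g^{-1}(G_i)\cap I_i|\le(1-\delta)|I_i|\quad\text{for all $V$-paths $g$ with }|g(t_i)-z_i|\le\kappa s_i .
\end{equation}
Let $A^*$ be given by Lemma~\ref{lem:patch} and put $A'=A^*\cap\bigcup_iB(x_i,2\kappa's_i)$. It is open and contains $N_k$.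

\emph{The estimate.} Let $g$ be a $V$-path, $S=\hat g^{-1}(A)$ and $S'=\hat g^{-1}(A')$. Let $t\in S'$ and choose $i$ with $|\hat g(t)-x_i|<2\kappa's_i$. Then $t$ is interior to $I_i$, and
\[
|g(t_i)-z_i|\le L|t_i-t|+|g(t)-z_i|\le2(L+1)\kappa's_i\le\kappa s_i ,
\]
so \eqref{eq:notfat} applies to $g$. For $u\in I_i$ we have $|\hat g(u)-x_i|\le(L+1)s_i+\kappa s_i<Rs_i$. Thus $\hat g(I_i)\subset D_i\subset A$, which gives $I_i\subset S$ and $S'\cap I_i\subset\hat g^{-1}(G_i)$. By \eqref{eq:notfat}, $|I_i\setminus S'|\ge\delta|I_i|$.

Let $\Theta\subset S'$ be compact. Cover it by the interiors of finitely many such intervals $I_i$, and use Lemma~\ref{lem:vitali} to extract disjoint ones with $\sum|I_i|\ge|\Theta|/3$. The sets $S'$ and $I_i\setminus S'$ are disjoint subsets of $S$, so $|S|\ge|S'|+\frac\delta3|\Theta|$. Letting $|\Theta|\uparrow|S'|$ gives $|S'|\le\theta|S|\le\theta\varphi_V(A)$.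
\end{proof}

\section{Narrowing the slope set}\label{sec:narrow}

\begin{lemma}\label{lem:narrow}
Let $\eta>0$ and $v_1,\dots,v_m\in V$ with $V\subset\bigcup_iB(v_i,\eta/2)$, and let $V_i=V\cap\bar B(v_i,\eta)$. If $E$ is $V_i$-null for every $i$, then $E$ is $V$-null.
\end{lemma}

The $V_i$ are slope sets of diameter at most $2\eta$, and they overlap enough that for every $w\in V$ some $V_i$ contains $V\cap\bar B(w,\eta/2)$. The difficulty is that a $V$-path need not be a $V_i$-path on any interval: its slope can oscillate at all scales. What matters, however, is the slope seen at the scale of the open set. A zigzag with slopes $\pm1$ on alternate intervals of length $h$ stays within $h$ of a horizontal line, so for an open set much thicker than $h$ it behaves like a path of slope $0$, and for a set much thinner than $h$ like a path of slope $\pm1$. It can exploit the passage from a thick set to a thin one, but only once. To survive a chain $A_0\supseteq A_1\supseteq\dots\supseteq A_M$ of ever thinner sets, a path must change its average slope by about $\eta$ at each passage, and these changes are orthogonal. In the model case, let $\epsilon_j(t)=\pm1$ according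 to the $j$-th binary digit of $t\in[0,1]$ and let $g'=\eta(\epsilon_1+\dots+\epsilon_M)$. The average of $g'$ over dyadic intervals of length $2^{-j}$ is $u_j=\eta(\epsilon_1+\dots+\epsilon_j)$, and $\int_0^1u_j^2=j\eta^2$. Each change of slope adds $\eta^2$ to this energy, while a path with slopes in $[-L,L]$ has energy at most $L^2$. So for $M$ much larger than $(L/\eta)^2$ some passage sees almost no change. The proof runs this argument with scales that vary from place to place and are dictated by the distance to the boundary of $A_j$.

We first construct one link of the chain: a set $A'$ in which $V_i$-paths spend little time compared with the local thickness of $A$.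

\begin{lemma}[Thinning]\label{lem:thin}
Let $E$ be $V_i$-null for $i=1,\dots,m$, let $\varepsilon>0$ and let $A\supseteq E$ be bounded and open. There is an open $A'$ with $E\subseteq A'\subseteq A$ such that for every $i$, every $V_i$-path $h$ and every $\rho>0$,
\[
\bigl|\{t:\ \hat h(t)\in A',\ d_A(\hat h(t))\le\rho\}\bigr|\le\varepsilon\rho .
\]
\end{lemma}

\begin{proof}
For $k\in\mathbb Z$ choose an open $G_k\supseteq E$ with $\varphi_{V_i}(G_k)\le\varepsilon2^{-k-1}$ for all $i$, by intersecting $m$ open sets. The bands $D_k=\{2^{-k}\le d_A\le2^{1-k}\}$ are closed, cover $A$ and are locally finite in $A$. Let $A'=A^*$ be given by Lemma~\ref{lem:patch}. If $\hat h(t)\in A'$ and $d_A(\hat h(t))\le\rho$, then $\hat h(t)\in D_k$ for some $k$ with $2^{-k}\le\rho$, and so $\hat h(t)\in G_k$. The measure of such $t$ is at most $\sum_{2^{-k}\le\rho}\varepsilon2^{-k-1}\le\varepsilon\rho$.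
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:narrow}]
Writing $E$ as a countable union of bounded sets, we may assume that $E$ is bounded. Let
\[
\Delta=\operatorname{diam}V,\qquad\tau=\frac1{4(L+1)},\qquad\varepsilon=\frac\tau{16},
\]
and let $M\ge\max\{1,(24\Delta/\eta)^2\}$ be an integer. Given a bounded open $A\supseteq E$, put $A_0=A$ and let $A_{j+1}=(A_j)'$ be given by Lemma~\ref{lem:thin}, for $0\le j<M$. We show that $\varphi_V(A_M)\le\frac12\varphi_V(A)$; iterating this proves the lemma. The sets $A_j$ are now fixed and do not depend on any path. Fix a $V$-path $g$, write $d_j=d_{A_j}$, and let $S_j=\hat g^{-1}(A_j)$, so that $d_{j+1}\le d_j$ and $S_0\supseteq\dots\supseteq S_M$ are bounded open sets. We must show that $|S_M|\le\frac12|S_0|$.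

\emph{Step 1: Whitney intervals.} We cut $S_j$ into intervals whose length is comparable to the thickness of $A_j$ along $g$. Let $\mathcal W_j$ be the family of maximal dyadic intervals $I=[a2^{b},(a+1)2^{b})$, $a,b\in\mathbb Z$, such that $|I|\le\tau d_j(\hat g(t))$ for all $t\in I$. The function $d_j\circ\hat g$ is bounded, continuous, positive on $S_j$ and zero elsewhere. So every $t\in S_j$ lies in a dyadic interval with this property and in a maximal one, and all these intervals lie in $S_j$. Two dyadic intervals are nested or disjoint, so $\mathcal W_j$ is a partition of $S_j$. Since $d_{j+1}\le d_j$, each $I'\in\mathcal W_{j+1}$ lies in some $I\in\mathcal W_j$. For $I\in\mathcal W_j$, maximality gives a point $t'$ of the dyadic parent of $I$ with $d_j(\hat g(t'))<2|I|/\tau$, whence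
\begin{equation}\label{eq:whitney}
d_j(\hat g(t))\le\frac{2|I|}\tau+2(L+1)|I|\le\frac{3|I|}\tau\qquad(t\in I).
\end{equation}

\emph{Step 2: averaged paths.} Oscillations of $g$ below the scale of $\mathcal W_j$ are invisible to $A_j$, and we remove them. Let $F_j$ be the complement in $\mathbb R$ of the union of the interiors of the intervals of $\mathcal W_j$. It is a closed set whose gaps are exactly these interiors, it contains $\mathbb R\setminus S_j$ and all endpoints of intervals of $\mathcal W_j$, and $F_j\subset F_{j+1}$. Let $g_j$ be the extension of $g|_{F_j}$ from Lemma~\ref{lem:ext}: a $V$-path that equals $g$ on $F_j$ and is affine on each $I\in\mathcal W_j$. Put $u_j=g_j'$, which lies in $V$ almost everywhere and is constant on the interior of each $I\in\mathcal W_j$.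

Let $j<M$. On $I'\in\mathcal W_{j+1}$ the $L$-Lipschitz maps $g_{j+1}$ and $g$ agree at the left endpoint, so $|g_{j+1}(t)-g(t)|\le2L|I'|\le2L\tau\,d_{j+1}(\hat g(t))<d_{j+1}(\hat g(t))$ for $t\in I'$. Hence averaging does not leave the set:
\begin{equation}\label{eq:inside}
\hat g_{j+1}(t)\in A_{j+1}\qquad(t\in S_{j+1}).
\end{equation}
The endpoints of an interval $I\in\mathcal W_j$ lie in $F_j\subset F_{j+1}$, where $g_j=g=g_{j+1}$. Therefore
\begin{equation}\label{eq:mart}
\int_Iu_{j+1}=\int_Iu_j\qquad\text{and}\qquad|g_{j+1}-g|\le2L|I|\ \text{ on }I\qquad(I\in\mathcal W_j).
\end{equation}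
Finally $u_{j+1}=u_j$ almost everywhere on $\mathbb R\setminus S_j$: there $g_{j+1}=g_j$, all but countably many points of this set are limit points of it, and at a limit point where both derivatives exist they coincide.

\emph{Step 3: energy.} Fix $v_0\in V$. On $I\in\mathcal W_j$ let $w$ be the constant value of $u_j$. By \eqref{eq:mart}, $\int_I(u_{j+1}-w)\cdot(w-v_0)=0$, so $\int_I|u_{j+1}-v_0|^2=\int_I|u_j-v_0|^2+\int_I|u_{j+1}-u_j|^2$. The same identity holds on $S_0\setminus S_j$, where $u_{j+1}=u_j$. Summing over the pieces of $S_0$ and then over $j$,
\[
\sum_{j<M}\int_{S_0}|u_{j+1}-u_j|^2\le\int_{S_0}|u_M-v_0|^2\le\Delta^2|S_0| .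
\]
So some $j<M$ has $\int_{S_0}|u_{j+1}-u_j|^2\le\Delta^2|S_0|/M$, and by the Cauchy--Schwarz inequality
\begin{equation}\label{eq:energy}
\int_{S_0}|u_{j+1}-u_j|\le\frac{\Delta|S_0|}{\sqrt M}\le\frac\eta{24}|S_0| .
\end{equation}

\emph{Step 4: the good passage.} Fix this $j$, let $I\in\mathcal W_j$, let $w\in V$ be the value of $u_j$ on $I$, and choose $i$ with $V\cap\bar B(w,\eta/2)\subset V_i$. That $u_{j+1}$ is close to $w$ in the mean does not make $g_{j+1}$ a $V_i$-path on $I$. It does so after we discard a small set of times, as in the weak estimate for the maximal function. Let $f=|u_{j+1}-w|1_I$, let $O$ be the union of all bounded open intervals $J$ with $\int_Jf>\frac\eta2|J|$, and let $F=I\setminus O$. A compact $\Theta\subset O$ is covered by finitely many such $J$, and Lemma~\ref{lem:vitali} gives disjoint ones with $|\Theta|\le3\sum|J|\le\frac6\eta\sum\int_Jf\le\frac6\eta\int_If$. Hence $|O|\le\frac6\eta\int_If$.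

We claim that $|F\cap S_{j+1}|\le|I|/4$. Let $F\ne\emptyset$. For $s<t$ in $F$ we have $\int_s^tf\le\frac\eta2(t-s)$, since otherwise a slightly larger open interval would put $s$ in $O$. So the difference quotient of $g_{j+1}$ over $[s,t]$, which is the average of $u_{j+1}$, lies in $V\cap\bar B(w,\eta/2)\subset V_i$. By Lemma~\ref{lem:ext}, $g_{j+1}|_F$ extends to a $V_i$-path $h$. For $t\in F\cap S_{j+1}$ we have $h(t)=g_{j+1}(t)$, so $\hat h(t)\in A_{j+1}$ by \eqref{eq:inside}, and by \eqref{eq:whitney} and \eqref{eq:mart}
\[
d_j(\hat h(t))\le d_j(\hat g(t))+|g_{j+1}(t)-g(t)|\le\frac{3|I|}\tau+2L|I|\le\frac{4|I|}\tau .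
\]
Lemma~\ref{lem:thin} with $\rho=4|I|/\tau$ bounds the measure of such $t$ by $\varepsilon\rho=|I|/4$.

Thus $|S_{j+1}\cap I|\le\frac6\eta\int_I|u_{j+1}-u_j|+\frac14|I|$. Summing over $I\in\mathcal W_j$, which partition $S_j\supseteq S_{j+1}$, and using \eqref{eq:energy}, we get $|S_M|\le|S_{j+1}|\le\frac14|S_0|+\frac14|S_0|$.
\end{proof}

\section{A covering lemma with finitely many scales}\label{sec:cover}

In the construction, an old path passes near many fat points $y$, and we want disjoint time intervals centered at the $t_y$, with radii at which fatness holds, that fill almost all the time. The Vitali covering theorem would do this if each time were contained in arbitrarily short admissible intervals. That is not available. The old path is obtained from an open set built out of neighborhoods of the points $y$, so the size $\xi_y$ of each neighborhood is fixed before the path is known, and only radii $r$ with $\kappa r$ at least comparable to $\xi_y$ can be used. On the other hand Lemma~\ref{lem:vitali} guarantees only a third of the time, and a product of infinitely many such factors is zero. The compromise is to prepare $p$ widely separated radii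 at each point; the loss is then of order $1/p$.

\begin{lemma}\label{lem:cover}
Let $(a,b)$ be an interval of length $\ell$, let $p\in\mathbb N$, $p\ge1$, and $0<\lambda<1$. Let $Y$ be a finite index set, and for $y\in Y$ let $\tau_y\in\mathbb R$ and $r_1(y)>\dots>r_p(y)\ge\xi_y>0$ be given with $r_1(y)\le\lambda\ell$ and $r_{q+1}(y)\le\lambda r_q(y)$. Let $\Theta\subset(a,b)$ be measurable and covered by the intervals $(\tau_y-\xi_y,\tau_y+\xi_y)$, $y\in Y$. Then there is a disjoint family $\mathcal J$ of intervals of the form $J_q(y)=[\tau_y-r_q(y),\tau_y+r_q(y)]$, contained in $(a,b)$, with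
\[
\sum_{J\in\mathcal J}|J|\ge|\Theta|-\Bigl(\frac3p+6\lambda\Bigr)\ell .
\]
\end{lemma}

\begin{proof}
Go through the intervals $J_q(y)$ contained in $(a,b)$ in order of non-increasing radius, and put an interval in $\mathcal J$ if it is disjoint from those already chosen. Write $r_J$ for the radius of $J$. We bound the measure of the points $t\in\Theta$ not covered by $\mathcal J$. Those outside $[a+2\lambda\ell,b-2\lambda\ell]$ have measure at most $4\lambda\ell$.

Let $t$ be one of the others and choose $y$ with $|t-\tau_y|<\xi_y$. For each $q$ the interval $J_q(y)$ contains $t$ and lies in $(t-2r_q(y),t+2r_q(y))\subset(a,b)$. It was not chosen, since $t$ is not covered, so it meets some $J^{(q)}\in\mathcal J$ of radius at least $r_q(y)$. Then $\operatorname{dist}(t,J^{(q)})\le2r_q(y)$, and in particular $t\in3J^{(q)}$. Either $t$ is blocked by many different intervals, or it is very close to one of them.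

If $J^{(1)},\dots,J^{(p)}$ are distinct, then $\sum_{J\in\mathcal J}1_{3J}(t)\ge p$. The integral of the left side over $\mathbb R$ is $3\sum|J|\le3\ell$, so such $t$ have measure at most $3\ell/p$. Otherwise $J^{(q)}=J^{(q')}=J$ for some $q<q'$, and $0<\operatorname{dist}(t,J)\le2r_{q'}(y)\le2\lambda r_q(y)\le2\lambda r_J$. Such $t$ have measure at most $\sum_{J\in\mathcal J}4\lambda r_J=2\lambda\sum_{J\in\mathcal J}|J|\le2\lambda\ell$.
\end{proof}

\section{The tree construction}\label{sec:tree}

We prove Theorem~\ref{thm:graph}. Denote the given slope set by $V_*$ and fix $L$ with $V_*\subset\bar B(0,L)$. Since $E$ is not $V_*$-null, it is nonempty, so $E=f(\mathbb N^{\mathbb N})$ with $f$ continuous. For a finite sequence $s\in\mathbb N^m$ let $E^{(s)}$ be the image under $f$ of the set of $\sigma\in\mathbb N^{\mathbb N}$ whose first $m$ terms form $s$, and let $sk$ denote $s$ followed by $k$. Then $E^{(\emptyset)}=E$ and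
\[
E^{(s)}=\bigcup_{k\in\mathbb N}E^{(sk)} .
\]
At each generation we shall decide one more term of $\sigma$, locally in time. The countable stability of null sets ensures that outside a null set some choice of $k$ is good.

For $m\ge0$ let
\[
\delta_m=2^{-m-3},\qquad\kappa_m=\tfrac14\chi\,\delta_{m+1},
\]
and choose an integer $p_m\ge1$ and $\lambda_m>0$ with $3/p_m+6\lambda_m\le\delta_m$; in particular $\lambda_m\le\frac18$. The number $\delta_m$ bounds the proportion of time lost at generation $m$, and $\kappa_m$ bounds both the tolerance in the definition of fatness and the diameter of the slope set.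

\begin{definition}\label{def:node}
A \emph{node of level $m$} is a quadruple $\nu=(x,\rho,V,s)$, where $s\in\mathbb N^m$, $x\in E^{(s)}$, $\rho>0$ and $V\subseteq V_*$ is a slope set with $\operatorname{diam}V\le\kappa_m$, such that $E^{(s)}$ is $(V,\delta_m,\kappa_m)$-fat at $(x,\rho)$. Its \emph{interval} is $[t_x-\rho,t_x+\rho]$, and its \emph{core} is the concentric closed interval of radius $(1-\delta_m)\rho$.
\end{definition}

A node of level $0$ exists. Cover the compact set $V_*$ by finitely many balls as in Lemma~\ref{lem:narrow} with $\eta=\kappa_0/2$. Since $E$ is not $V_*$-null, it is not $V$-null for one of the pieces $V$, and $\operatorname{diam}V\le\kappa_0$. By Lemma~\ref{lem:fat} some $x\in E$ is a $(V,\delta_0,\kappa_0)$-fat point of $E$, so $E$ is fat at some $(x,\rho)$. We call $(x,\rho,V,\emptyset)$ the \emph{root}.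

\begin{lemma}[Children]\label{lem:children}
Let $\nu=(x,\rho,V,s)$ be a node of level $m$ whose core has length $\ell$. There are a $V$-path $\gamma_\nu$ with
\begin{equation}\label{eq:parent}
|\gamma_\nu(t_x)-z_x|\le\kappa_m\rho
\end{equation}
and finitely many nodes $(y,r,V',sk)$ of level $m+1$, the \emph{children} of $\nu$, with $V'\subset V$, $r\le\rho/4$ and
\begin{equation}\label{eq:child}
|\gamma_\nu(t_y)-z_y|\le\kappa_mr ,
\end{equation}
whose intervals are disjoint, lie in the core of $\nu$, and have total length at least $(1-4\delta_m)\ell$.
\end{lemma}

\begin{proof}
Note that $\ell=2(1-\delta_m)\rho\in[\rho,2\rho]$. Let $V_1,V_2,\dots$ be finitely many pieces of $V$ as in Lemma~\ref{lem:narrow} with $\eta=\kappa_{m+1}/2$, so that $\operatorname{diam}V_i\le\kappa_{m+1}$. The candidates for centers of children form the set $P$ of all $y\in E^{(s)}$ for which there are $k$ and $i$ such that $y\in E^{(sk)}$ and $y$ is a $(V_i,\delta_{m+1},\kappa_{m+1})$-fat point of $E^{(sk)}$.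

\emph{The set $E^{(s)}\setminus P$ is $V$-null.} Fix $k$. For every $i$, no point of $E^{(sk)}\setminus P$ is a $(V_i,\delta_{m+1},\kappa_{m+1})$-fat point of $E^{(sk)}$, so this set is $V_i$-null by Lemma~\ref{lem:fat}. By Lemma~\ref{lem:narrow} it is $V$-null. Take the union over $k$.

\emph{The path.} We test the fatness of $E^{(s)}$ at $(x,\rho)$ on an open set made of tiny balls around the candidates, so that the resulting path passes very close to candidates almost all the time. Let $p=p_m$. For $y\in P$ fix $k(y)$ and $i(y)$ as in the definition of $P$, and radii $r_1(y)>\dots>r_p(y)>0$ at which that fatness holds, with $r_1(y)\le\lambda_m\ell$ and $r_{q+1}(y)\le\lambda_mr_q(y)$. Let $\xi_y=\kappa_mr_p(y)/(L+1)$ and $W=\bigcup_{y\in P}B(y,\xi_y)$. Let $A_0\supseteq E^{(s)}\setminus P$ be open with $\varphi_V(A_0)\le\delta_m\rho$. The open set $A_0\cup W$ contains $E^{(s)}$, so there is a $V$-path $\gamma=\gamma_\nu$ that satisfies \eqref{eq:parent} and spends time less than $2\delta_m\rho$ outside $A_0\cup W$ during $[t_x-\rho,t_x+\rho]$. It spends time at most $\delta_m\rho$ in $A_0$. Hence, with $(a,b)$ the interior of the core,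
\[
|\hat\gamma^{-1}(W)\cap(a,b)|>\ell-3\delta_m\rho\ge(1-3\delta_m)\ell .
\]

\emph{The children.} Choose a compact $\Theta\subset\hat\gamma^{-1}(W)\cap(a,b)$ with $|\Theta|\ge(1-3\delta_m)\ell$, and a finite $Y\subset P$ such that the open sets $\hat\gamma^{-1}(B(y,\xi_y))$, $y\in Y$, are nonempty and cover $\Theta$. If $\hat\gamma(t)\in B(y,\xi_y)$, then $|t-t_y|<\xi_y$ and
\[
|\gamma(t_y)-z_y|\le L|t_y-t|+|\gamma(t)-z_y|\le(L+1)\xi_y=\kappa_mr_p(y).
\]
So $\Theta$ is covered by the intervals $(t_y-\xi_y,t_y+\xi_y)$, $y\in Y$, and \eqref{eq:child} holds for every $y\in Y$ and each of the radii $r=r_q(y)$. Since $\xi_y\le r_p(y)$, Lemma~\ref{lem:cover} applies with $\tau_y=t_y$ and gives disjoint intervals $[t_y-r,t_y+r]\subset(a,b)$, $r=r_q(y)$, of total length at least $(1-3\delta_m)\ell-\delta_m\ell$. For each of them, $(y,r,V_{i(y)},sk(y))$ is a node of level $m+1$, and $r\le\lambda_m\ell\le\rho/4$.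
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graph}]
Starting from the root, apply Lemma~\ref{lem:children} to each node of each level. This yields a tree with finitely many nodes at every level.

\emph{The set $T$.} Let $T_m$ be the union of the cores of the nodes of level $m$. The cores of the children of a node are disjoint subsets of its core, so by induction the cores of one level are disjoint, and the compact sets $T_m$ decrease. A core of level $m+1$ has the fraction $1-\delta_{m+1}$ of the length of its interval, so
\[
|T_{m+1}|\ge(1-\delta_{m+1})(1-4\delta_m)|T_m| .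
\]
All factors are positive, as $4\delta_m\le\frac12$, and $\sum_m(\delta_{m+1}+4\delta_m)<\infty$. Hence $T=\bigcap_mT_m$ is compact and $|T|>0$. The margins separate siblings: if $t$ and $t'$ lie in the cores of two distinct children, of radii $r$ and $r'$, of a node of level $m$, then their intervals are disjoint, and so
\begin{equation}\label{eq:margin}
|t-t'|\ge\delta_{m+1}(r+r').
\end{equation}

\emph{The function $G$.} Let $t\in T$ and let $\nu_m=(x_m,\rho_m,V_m,s_m)$, $m\ge0$, be the node of level $m$ whose core contains $t$. Each $\nu_{m+1}$ is a child of $\nu_m$. Write $x_m=(t_m,z_m)$ and $\gamma_m=\gamma_{\nu_m}$. By \eqref{eq:parent} for $\nu_{m+1}$ and \eqref{eq:child} for $\nu_m$, both $\gamma_{m+1}(t_{m+1})$ and $\gamma_m(t_{m+1})$ are within $\kappa_m\rho_{m+1}$ of $z_{m+1}$. Both $\gamma_{m+1}$ and $\gamma_m$ are $V_m$-paths, because $V_{m+1}\subset V_m$, so their difference is $\kappa_m$-Lipschitz; this is where the narrow slope sets are used. Since $|t-t_{m+1}|\le\rho_{m+1}$,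
\[
|\gamma_{m+1}(t)-\gamma_m(t)|\le2\kappa_m\rho_{m+1}+\kappa_m\rho_{m+1}=3\kappa_m\rho_{m+1}.
\]
As $\rho_{l+1}\le\rho_l/4$ and $\kappa_l$ decreases, $G(t)=\lim_m\gamma_m(t)$ exists and
\begin{equation}\label{eq:G}
|G(t)-\gamma_m(t)|\le\sum_{l\ge m}3\kappa_l\rho_{l+1}\le3\kappa_m\rho_{m+1}\sum_{j\ge0}4^{-j}=4\kappa_m\rho_{m+1}.
\end{equation}

\emph{Slopes.} Let $t'<t$ be in $T$. Both lie in the core of the root, and the radii tend to $0$ along the chain of $t$. So there is a last level $m$ at which their nodes coincide, and they lie in the cores of distinct children of that node $\nu_m$, of radii $r'$ and $r$. By \eqref{eq:G} for both points, with the same path $\gamma_m$, and by \eqref{eq:margin},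
\[
\Bigl|\frac{G(t)-G(t')}{t-t'}-\frac{\gamma_m(t)-\gamma_m(t')}{t-t'}\Bigr|\le\frac{4\kappa_m(r+r')}{\delta_{m+1}(r+r')}=\chi .
\]
Since $\gamma_m$ is a $V_*$-path, all difference quotients of $G$ on $T$ lie in the slope set $V_*+\bar B(0,\chi)$. By Lemma~\ref{lem:ext}, $G$ extends to a $(V_*+\bar B(0,\chi))$-path $g$.

\emph{The graph lies in $E$.} Let $t\in T$, with the chain of nodes as above. We have $|t-t_m|\le\rho_m$ and, by \eqref{eq:parent}, $|\gamma_m(t)-z_m|\le(L+\kappa_m)\rho_m$, so $x_m\to(t,G(t))$. The sequences $s_m\in\mathbb N^m$ extend one another, so they are the initial segments of one $\sigma\in\mathbb N^{\mathbb N}$. Since $x_m\in E^{(s_m)}$, we have $x_m=f(\sigma_m)$ with $\sigma_m$ agreeing with $\sigma$ in the first $m$ terms. Then $\sigma_m\to\sigma$, and by continuity $x_m\to f(\sigma)$. Hence $(t,g(t))=f(\sigma)\in E$.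
\end{proof}

The last paragraph is the only place where the continuity of $f$, and so the analyticity of $E$, is used.

\section{Two limits of the theorem}\label{sec:limits}

\subsection*{A single slope: the enlargement $\chi>0$ is needed}

We recall two textbook facts. The nonempty compact subsets of a compact metric space form a compact metric space under the Hausdorff distance; if $F_j\to F$ in this distance, $x_j\in F_j$ and $x_j\to x$, then $x\in F$. And every nonempty compact metric space is a continuous image of the Cantor set.

\begin{proposition}\label{prop:chi}
For every $d\ge2$ there is a $G_\delta$ set $E\subset\mathbb R^d$ that is not $\{0\}$-null and meets every line parallel to the time axis in at most one point. So Theorem~\ref{thm:graph} fails for $V=\{0\}$ and $\chi=0$.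
\end{proposition}

\begin{proof}
The $\{0\}$-paths are the constants, whose graphs are the lines parallel to the time axis. Let first $d=2$, and let $K\subset[0,1]$ be a Cantor set. We index the open sets that could witness nullity, through their complements, by the points $c\in K$, and we defeat the set with index $c$ on the line $z=c$.

Let $\mathcal F$ be the family of compact sets $F\subset[0,1]\times K$ all of whose sections $F(c)=\{t:(t,c)\in F\}$, $c\in K$, have measure at least $\frac12$. It contains $[0,1]\times K$. It is closed for the Hausdorff distance. Indeed, let $F_j\to F$ with $F_j\in\mathcal F$, let $c\in K$, and let $W\supseteq F(c)$ be open in $\mathbb R$. Then $F_j(c)\subset W$ for large $j$, since otherwise points $t_j\in F_j(c)\setminus W$ would accumulate at a point of $F(c)\setminus W$. So $|W|\ge\frac12$, and $|F(c)|\ge\frac12$ by outer regularity. Hence there is a continuous surjection $c\mapsto F_c$ of $K$ onto $\mathcal F$.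

Let $\psi(c)=\min\{t:(t,c)\in F_c\}$ and $E=\{(\psi(c),c):c\in K\}$. The function $\psi$ is lower semicontinuous: if $c_j\to c$ and $\psi(c_j)\to t$, then $(\psi(c_j),c_j)\in F_{c_j}$ gives $(t,c)\in F_c$, so $\psi(c)\le t$. Therefore the sets $Q_a=\{(t,c)\in\mathbb R\times K:\psi(c)\le t-a\}$ are closed, and $E=Q_0\setminus\bigcup_{k\ge1}Q_{1/k}$. A closed set is $G_\delta$, so $E$ is $G_\delta$. Each line $z=c$ meets $E$ in at most one point.

Suppose that an open $A\supseteq E$ had $\varphi_{\{0\}}(A)\le\frac12$. Then $([0,1]\times K)\setminus A$ belongs to $\mathcal F$, so it equals $F_c$ for some $c$. The point $(\psi(c),c)$ lies in $F_c$, which is disjoint from $A$, and in $E\subseteq A$, a contradiction.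

For $d>2$ take $E\times\{0\}\subset\mathbb R^2\times\mathbb R^{d-2}$. It is $G_\delta$, and an open set containing it cuts the plane $\mathbb R^2\times\{0\}$ in an open set containing $E$, which some line of that plane parallel to the time axis meets in measure greater than $\frac12$.
\end{proof}

\begin{remark}\label{rem:limits}
The set $E$ of Proposition~\ref{prop:chi} explains two features of the proof. First, every compact subset of $E$ is $\{0\}$-null by Proposition~\ref{prop:compact}, although $E$ is not. So Theorem~\ref{thm:graph} cannot be reduced to the compact case by approximating $E$ from inside with $V$ fixed. Second, Lemma~\ref{lem:fat} fails for $\kappa=0$. For $x\in E$ the only $\{0\}$-path through $x$ is a line $\Lambda$ with $\Lambda\cap E=\{x\}$, and the open sets $(\mathbb R^d\setminus\Lambda)\cup B(x,\varepsilon)\supseteq E$ show that $E$ is not fat at $(x,r)$ for any $r$.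
\end{remark}

\subsection*{Arbitrary sets: analyticity is needed under the continuum hypothesis}

\begin{proposition}\label{prop:CH}
Assume the continuum hypothesis. For every $d\ge2$ there is a purely unrectifiable set $E\subset\mathbb R^d$ that is not $C$-null for any cone $C=C(e,\alpha)$.
\end{proposition}

\begin{proof}
There are continuum many $\mathcal C^1$ maps from compact intervals to $\mathbb R^d$ and continuum many open sets. Under the continuum hypothesis we can therefore list, with repetitions allowed and with indices $\xi$ below the first uncountable ordinal $\omega_1$, the images $S_\xi$ of all such maps and the complements $F_\xi$ of all open sets $A$ for which some cone $C$ satisfies $\mathcal H^1(A\cap\gamma([0,1]))\le\frac12$ for all $\gamma\in\Gamma(C)$. If $e$ is the axis of such a cone, the unit segments $s\mapsto x+se$ are $C$-curves, and each meets the complement of $A$ in length at least $\frac12$. By Fubini's theorem each $F_\xi$ has positive Lebesgue measure in $\mathbb R^d$. Each $S_\zeta$ has finite $\mathcal H^1$ measure and is Lebesgue null because $d\ge2$. Each $\xi<\omega_1$ has countably many predecessors, so we can choose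 $x_\xi\in F_\xi\setminus\bigcup_{\zeta<\xi}S_\zeta$. Let $E=\{x_\xi:\xi<\omega_1\}$.

The set $E\cap S_\zeta$ is contained in the countable set $\{x_\xi:\xi\le\zeta\}$, and every curve of class $\mathcal C^1$ is a countable union of sets $S_\zeta$. So $E$ is purely unrectifiable. If $E$ were $C$-null, some open $A\supseteq E$ would meet all $C$-curves in length at most $\frac12$; its complement would be some $F_\xi$, which contains the point $x_\xi\in E$, a contradiction.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Structure of null sets in the plane},
\texttt{http://pagine.dm.unipi.it/alberti/ricerca/2003-05/ecm-rdc.pdf}.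

\end{thebibliography}
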